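\title{Splitting almost-disjoint collections into parts with small transversals}

\begin{abstract}
A collection of sets is $m$-almost-disjoint if any two of its members share at most $m$ points, and a set $S$ is an $n$-transversal of the collection if it meets every member in at least one and fewer than $n+1$ points. Given cardinals $n_i\ge 1$, one asks whether every $m$-almost-disjoint collection of $\aleph_\mu$ sets of cardinality $\aleph_\nu$ can be split into parts, the $i$-th of which has an $n_i$-transversal. A known criterion in terms of $\mu$, $\nu$, $m$ and $\sum(n_i+1)$ is sufficient, and it was conjectured to be necessary under the generalized continuum hypothesis. We prove the conjecture. For every finite $r$ we construct a single $m$-almost-disjoint collection of $\aleph_{\nu+r}$ sets that cannot be split for any system with $\sum(n_i+1)\le m(r+1)+1$. The case $r=0$ is a tree construction in ZFC; each further step uses one instance of a guessing principle that follows from $2^\lambda=\lambda^+$.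
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $m$ be a non-negative integer. A collection $\mathcal A$ of sets is \emph{$m$-almost-disjoint} if $|A'\cap A''|\le m$ for all distinct $A',A''\in\mathcal A$; equivalently, any $m+1$ points lie together in at most one member of $\mathcal A$. For a cardinal $n\ge 1$, a set $S$ is an \emph{$n$-transversal} of $\mathcal A$ if
\[
1\le |A\cap S|<n+1\qquad\text{for every } A\in\mathcal A .
\]
For finite $n$ the upper bound reads $|A\cap S|\le n$, and for infinite $n$ it reads $|A\cap S|<n$.

A collection of pairwise disjoint non-empty sets has a $1$-transversal: take one point from each member. When $m\ge1$, a point chosen for one member may fall into others, and the least $n$ for which an $n$-transversal exists measures how far such unwanted points must accumulate. One may try to limit the accumulation by first dividing the collection into parts and treating each part separately. This leads to the following proposition.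

\begin{definition}\label{def:P}
Let $I$ be a non-empty index set, let $n_i\ge1$ $(i\in I)$ be cardinals, and let $\mu,\nu$ be ordinals. Then $P((n_i),\aleph_\nu\to m,\aleph_\mu)$ is the statement: \emph{every $m$-almost-disjoint collection $\mathcal A$ of $\aleph_\mu$ sets, each of cardinality $\aleph_\nu$, can be split into subcollections $\mathcal A_i$ $(i\in I)$ such that each $\mathcal A_i$ has an $n_i$-transversal.}
\end{definition}

A subcollection may be empty. Since a transversal of a collection is a transversal of every subcollection, it does not matter whether the $\mathcal A_i$ are required to be disjoint. It is convenient to eliminate the $\mathcal A_i$ altogether. Given sets $S_i$ $(i\in I)$, say that a set $A$ \emph{escapes} if for every $i\in I$ either $A\cap S_i=\emptyset$ or $|A\cap S_i|\ge n_i+1$. Then $\mathcal A$ can be split as in Definition~\ref{def:P} if and only if there are sets $S_i$ from which no member of $\mathcal A$ escapes: given such sets, let $\mathcal A_i$ consist of the $A$ with $1\le|A\cap S_i|<n_i+1$.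

Write $\sum(n_i+1)$ for the cardinal sum $\sum_{i\in I}(n_i+1)$, and consider three conditions:
\begin{enumerate}
\item[(i)] $\mu<\nu$;
\item[(ii)] $\mu=\nu+r$ with $r$ finite, and $\sum(n_i+1)\ge m(r+1)+2$;
\item[(iii)] $\sum(n_i+1)\ge\aleph_0$.
\end{enumerate}
Condition (i) is the easy case: a member $A$ shares at most $m\cdot\aleph_\mu<\aleph_\nu$ points with all the other members together, so it has a private point, and the private points form a $1$-transversal. The problem is posed with the generalized continuum hypothesis (GCH) as a standing assumption, and we quote two known theorems in that setting.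

\begin{theorem}\label{thm:suff}
If at least one of \textup{(i)}, \textup{(ii)}, \textup{(iii)} holds, then $P((n_i),\aleph_\nu\to m,\aleph_\mu)$ is true.
\end{theorem}

\begin{theorem}[Erd\H{o}s--Hajnal]\label{thm:EH}
Let $|I|=1$. If at least one of \textup{(i)}, \textup{(ii)}, \textup{(iii)} holds, then $P((n_i),\aleph_\nu\to m,\aleph_\mu)$ is true. For $m\ge1$, assuming GCH, the converse holds.
\end{theorem}

It is conjectured in \cite{split} that, assuming GCH, the criterion of Theorem~\ref{thm:suff} is necessary as well as sufficient, for every $I$ and every $m\ge1$. We prove this.

\begin{theorem}\label{thm:main}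
Assume GCH and let $m\ge1$. If none of \textup{(i)}, \textup{(ii)}, \textup{(iii)} holds, then $P((n_i),\aleph_\nu\to m,\aleph_\mu)$ is false. Hence, by Theorem~\ref{thm:suff}, these conditions are necessary and sufficient.
\end{theorem}

The case $m=0$ must be excluded: there $P$ is always true, while (i)--(iii) all fail for $\mu=\nu+\omega$, $I=\{1\}$, $n_1=1$.

The shape of condition (ii) suggests how a counterexample should work. A set escapes $S_i$ either by missing it or by containing $n_i+1$ of its points, so the price of escaping all the $S_i$ is at most $\sum(n_i+1)$ well-placed points. For $\mu=\nu+r$, condition (ii) fails exactly when this price is at most $m(r+1)+1$. So we look for a collection of $\aleph_{\nu+r}$ sets in which, whatever the $S_i$, some member contains $m(r+1)+1$ points distributed among the $S_i$ as we please: $m+1$ points when $r=0$, and $m$ more for each passage to a successor cardinal. The difficulty for $|I|\ge2$ is that no given $S_i$ is obliged to meet a given member, so we cannot count on finding points of $S_i$ where we want them. The remedy is a dichotomy that is preserved by the induction on $r$: each $S_i$ can either be hit as often as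 the budget allows, or avoided entirely.

Section~\ref{sec:small} treats small cases with $\mu=\nu$ by hand. Section~\ref{sec:traps} isolates the inductive property, states the construction theorem and derives Theorem~\ref{thm:main} from it. Sections~\ref{sec:base} and~\ref{sec:step} carry out the induction, and Section~\ref{sec:more} records what else it gives. The necessity part of Theorem~\ref{thm:EH} is not used; it is the case $|I|=1$ of Theorem~\ref{thm:main}.

\subsection*{Conventions}
From now on we work in ZFC and name GCH, or an instance of it, wherever it is assumed. A cardinal is identified with the least ordinal of that cardinality, and an ordinal with the set of smaller ordinals. We write $\lambda^+$ for the least cardinal above $\lambda$, so $\aleph_\xi^+=\aleph_{\xi+1}$. For an infinite cardinal $\lambda$ we use the following textbook facts: $\lambda\cdot\lambda=\lambda$, so a set of cardinality $\lambda$ has $\lambda$ finite subsets and $\lambda$ finite sequences; a set of cardinality at most $\lambda$ can be well-ordered so that each element has fewer than $\lambda$ predecessors; every ordinal $\alpha<\lambda^+$ has cardinality at most $\lambda$, so a subset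 of $\lambda^+$ of cardinality $\lambda^+$ is unbounded in $\lambda^+$; and $\lambda^+$ is regular, that is, every subset of $\lambda^+$ of cardinality at most $\lambda$ is bounded in $\lambda^+$. Finally, if $\mu\ge\nu$ then $\mu=\nu+\rho$ for a unique ordinal $\rho$.

\section{The threshold $m+2$ when $\mu=\nu$}\label{sec:small}

For $\mu=\nu$ the criterion reads $\sum(n_i+1)\ge m+2$. A greedy argument, which needs no hypothesis on cardinal arithmetic, shows why this suffices and why the sum of the $n_i+1$ is the relevant quantity.

\begin{proposition}\label{prop:greedy}
If $\sum(n_i+1)\ge m+2$, then $P((n_i),\aleph_\nu\to m,\aleph_\nu)$ is true.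
\end{proposition}

\begin{proof}
Let $\kappa=\aleph_\nu$ and list the collection without repetition as $\{A_\alpha:\alpha<\kappa\}$. We build pairwise disjoint sets $S_i$ in $\kappa$ stages; stage $\alpha$ adds at most one point $x_\alpha$, to one of the $S_i$. Let $S_i^{<\alpha}$ be the set of points put into $S_i$ before stage $\alpha$, and let $S^{<\alpha}=\bigcup_i S_i^{<\alpha}$. Call $A_\beta$ \emph{closed at stage $\alpha$} if $\beta<\alpha$ or $|A_\beta\cap S^{<\alpha}|\ge m+1$. The rule is that $x_\alpha\in A_\alpha\setminus S^{<\alpha}$ and that $x_\alpha$ lies in no $A_\beta$ with $\beta\ne\alpha$ that is closed at stage $\alpha$. A point obeying the rule exists: each $(m+1)$-subset of $S^{<\alpha}$ lies in at most one member and $|S^{<\alpha}|\le|\alpha|<\kappa$, so fewer than $\kappa$ members are closed, and each of them other than $A_\alpha$ meets $A_\alpha$ in at most $m$ points.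

At stage $\alpha$ we have $|A_\alpha\cap S^{<\alpha}|\le m+1$. Otherwise the $(m+2)$-nd point of $A_\alpha\cap S^{<\alpha}$, in the order of choice, was chosen at a stage $\gamma<\alpha$ at which $A_\alpha$ was closed, against the rule. As the $S_i^{<\alpha}$ are disjoint, $\sum_i|A_\alpha\cap S_i^{<\alpha}|\le m+1<\sum(n_i+1)$, so $|A_\alpha\cap S_i^{<\alpha}|<n_i+1$ for some $i$. If $A_\alpha\cap S_i^{<\alpha}\neq\emptyset$, add nothing; otherwise add a point $x_\alpha$ to $S_i$ by the rule. In both cases $A_\alpha$ now meets $S_i$ in at least one and fewer than $n_i+1$ points, and later stages add no point of $A_\alpha$. So no $A_\alpha$ escapes.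
\end{proof}

In this proof a member collects up to $m+1$ unwanted points before it is noticed. The first example shows that, for a single transversal, this can be forced.

\begin{example}\label{ex:naive}
Let $m\ge1$, let $\kappa$ be infinite, and let $B_0,\dots,B_m$ be pairwise disjoint sets of cardinality $\kappa$. For each set $T$ consisting of one point from each $B_l$ let $A_T=T\cup Z_T$, where the $Z_T$ have cardinality $\kappa$ and are disjoint from one another and from the $B_l$. The $B_l$ and the $A_T$ form an $m$-almost-disjoint collection of $\kappa$ sets, since $|A_T\cap B_l|=1$ and $|A_T\cap A_{T'}|=|T\cap T'|\le m$ for $T\ne T'$. It has no $m$-transversal: a set $S$ meeting every $B_l$ contains some $T$, and then $|A_T\cap S|\ge m+1$. On the other hand the collection splits into two parts with $1$-transversals, namely the $B_l$, which are disjoint, and the $A_T$, which have the private parts $Z_T$.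
\end{example}

For $|I|\ge2$ we have $\sum(n_i+1)\ge4$, so the smallest case with $\mu=\nu$ in which a splitting must be defeated is $m=3$, $n_1=n_2=1$. Example~\ref{ex:naive} fails there because its members play two separate roles: the $B_l$ supply points and the $A_T$ collect them. In the next example every member does both.

\begin{example}\label{ex:tree}
Let $m=3$. The \emph{nodes} are the finite sequences with entries in $\{0,1,2,3\}$; write $s\preceq t$ if $t$ extends $s$, and $s^\frown l$ for $s$ followed by $l$. At each node $s$ place the points $D_s=\{s\}\times\omega$, and let the \emph{cone} $U_s$ be the union of the $D_t$ with $t\succeq s$. A \emph{fork at $s$} is a set $T=\{x_0,x_1,x_2,x_3\}$ with $x_l\in U_{s^\frown l}$. There are $\aleph_0$ forks at $s$, so $D_s$ can be partitioned into infinite sets $Z_T$, one for each fork $T$ at $s$. Put $A_T=T\cup Z_T\subseteq U_s$ (Figure~\ref{fig:fork}). The four cones above $s$ take the place of $B_0,\dots,B_3$, and the points of $Z_T$ are in turn available to the forks at the nodes below $s$. The $\aleph_0$ sets $A_T$ are $3$-almost-disjoint; see Remark~\ref{rem:extree}.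

Let $S_1,S_2$ be given. Call a set $S$ \emph{absent above $s$} if $S\cap U_s=\emptyset$, and \emph{dense above $s$} if $S\cap U_t\ne\emptyset$ for all $t\succeq s$. Both properties pass from $s$ to every extension of $s$, and a set that is not dense above $s$ is absent above some extension of $s$. Applying this to $S_1$ and then to $S_2$, we reach a node $s$ above which each of them is absent or dense. Choose a fork $T$ at $s$ as follows. If both sets are dense, take $x_0,x_1\in S_1$ and $x_2,x_3\in S_2$. If exactly one is dense, take $x_0,x_1$ in it and $x_2,x_3$ arbitrarily. If both are absent, take any fork. Then $A_T$ contains two points of each dense set and, lying in $U_s$, misses each absent set. So $A_T$ escapes, and $P((1,1),\aleph_0\to3,\aleph_0)$ is false.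
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!50] (-0.4,-0.2) rectangle (0.6,0.2);
\draw (-1.5,-0.2) rectangle (1.5,0.2);
\node[left] at (-1.5,0) {$D_s$};
\node[below] at (0.1,-0.2) {$Z_T$};
\draw (0,0.2)--(-3,1.2) (0,0.2)--(-1,1.2) (0,0.2)--(1,1.2) (0,0.2)--(3,1.2);
\draw (-3,1.2)--(-3.8,3)--(-2.2,3)--cycle;
\draw (-1,1.2)--(-1.8,3)--(-0.2,3)--cycle;
\draw (1,1.2)--(0.2,3)--(1.8,3)--cycle;
\draw (3,1.2)--(2.2,3)--(3.8,3)--cycle;
\fill (-3.25,2.6) circle (2pt) node[right] {$x_0$};
\fill (-1.2,2.3) circle (2pt) node[right] {$x_1$};
\fill (0.7,2.7) circle (2pt) node[right] {$x_2$};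
\fill (2.8,2.4) circle (2pt) node[right] {$x_3$};
\node[above] at (-3,3) {$U_{s^\frown 0}$};
\node[above] at (-1,3) {$U_{s^\frown 1}$};
\node[above] at (1,3) {$U_{s^\frown 2}$};
\node[above] at (3,3) {$U_{s^\frown 3}$};
\end{tikzpicture}
\caption{A member $A_T=T\cup Z_T$ of the tree construction for $m=3$. The fork $T=\{x_0,\dots,x_3\}$ has one point in each of four cones above the node $s$; the infinite part $Z_T$ (shaded) lies in the set $D_s$ of points placed at $s$ itself.}
\label{fig:fork}
\end{figure}

\section{Traps, and the proof of Theorem~\ref{thm:main}}\label{sec:traps}

In Example~\ref{ex:tree} the division of the $S_i$ into dense and absent sets was made first, and the four points of the fork were distributed among the dense sets afterward. The property that we carry through the induction abstracts this, and asks in addition that it hold in many disjoint subcollections at once.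

\begin{definition}\label{def:trap}
Let $\theta$ be an infinite cardinal and $N$ a positive integer. A \emph{$\theta$-colored collection on $Y$} is a collection $\mathcal F$ of non-empty subsets of $Y$ together with pairwise disjoint subcollections $\mathcal F_\eta$ $(\eta<\theta)$, the \emph{color classes}, whose union is $\mathcal F$. Let $k<\omega$ and $S_1,\dots,S_k\subseteq Y$. A set $J\subseteq\{1,\dots,k\}$ is an \emph{$N$-type} of $S_1,\dots,S_k$ if for every color $\eta<\theta$ and all non-negative integers $t_i$ $(i\in J)$ with $\sum_{i\in J}t_i\le N$ there is $A\in\mathcal F_\eta$ with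
\begin{equation}\label{eq:type}
|A\cap S_i|\ge t_i\quad(i\in J),\qquad A\cap S_j=\emptyset\quad(j\in\{1,\dots,k\}\setminus J).
\end{equation}
The colored collection $\mathcal F$ is an \emph{$N$-trap} if every finite sequence of subsets of $Y$ has an $N$-type.
\end{definition}

The case $k=0$ says that every color class is non-empty, so a $\theta$-colored trap has at least $\theta$ members. To defeat a splitting one color and one choice of the $t_i$ are enough.

\begin{lemma}\label{lem:defeat}
Let $\mathcal F$ be an $N$-trap on $Y$, let $I=\{1,\dots,k\}$ and $\sum(n_i+1)\le N$. Then for arbitrary sets $S_1,\dots,S_k$ every color class of $\mathcal F$ contains a member that escapes. In particular no collection $\mathcal A\supseteq\mathcal F$ can be split into subcollections $\mathcal A_i$ with $n_i$-transversals.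
\end{lemma}

\begin{proof}
Let $J$ be an $N$-type of $S_1\cap Y,\dots,S_k\cap Y$ and take $t_i=n_i+1$ for $i\in J$, which is allowed as $\sum_{i\in J}(n_i+1)\le N$. A set $A\in\mathcal F_\eta$ given by the definition of a type lies in $Y$, so $|A\cap S_i|\ge n_i+1$ for $i\in J$ and $A\cap S_j=\emptyset$ for $j\notin J$.
\end{proof}

The full strength of Definition~\ref{def:trap}, with $J$ independent of the color and of the $t_i$, is needed only to pass from $\lambda$ to $\lambda^+$. That passage takes $\lambda^+$ stages and must deal with all $2^{\lambda^+}$ subsets of its ground set. It does so by anticipating a small piece of each large subset.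

\begin{definition}\label{def:G}
For an infinite cardinal $\lambda$, the \emph{guessing principle} $\mathrm G(\lambda)$ is the statement: for every set $E$ with $|E|=\lambda^+$ there are subsets $W_\beta\subseteq E$ $(\beta<\lambda^+)$, each of cardinality $\lambda$, such that every subset of $E$ of cardinality $\lambda^+$ contains some $W_\beta$.
\end{definition}

If $2^\lambda=\lambda^+$, then $\mathrm G(\lambda)$ holds: $E$ has at most $(\lambda^+)^\lambda=(2^\lambda)^\lambda=2^{\lambda\cdot\lambda}=\lambda^+$ subsets of cardinality $\lambda$, and we let the $W_\beta$ list them all. So GCH gives $\mathrm G(\lambda)$ for every infinite $\lambda$, and this is our only use of GCH.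

\begin{theorem}\label{thm:trap}
Let $m\ge1$, let $\nu$ be an ordinal and $r<\omega$, and assume $\mathrm G(\aleph_{\nu+s})$ for all $s<r$ (nothing is assumed if $r=0$). Then there are a set $Y$ with $|Y|=\aleph_{\nu+r}$ and an $\aleph_{\nu+r}$-colored $m$-almost-disjoint collection $\mathcal F$ of $\aleph_{\nu+r}$ subsets of $Y$, each of cardinality $\aleph_\nu$, that is an $(m(r+1)+1)$-trap.
\end{theorem}

The proof is by induction on $r$: Lemma~\ref{lem:base} is the case $r=0$, and Lemma~\ref{lem:step}, applied with $\kappa=\aleph_\nu$, $\lambda=\aleph_{\nu+r}$ and $N=m(r+1)+1$, leads from $r$ to $r+1$.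

\begin{corollary}\label{cor:local}
Let $m\ge1$ and $r<\omega$. Suppose that $\nu+r\le\mu$, that $\sum(n_i+1)\le m(r+1)+1$, and that $\mathrm G(\aleph_{\nu+s})$ holds for all $s<r$. Then $P((n_i),\aleph_\nu\to m,\aleph_\mu)$ is false.
\end{corollary}

\begin{proof}
As $\sum(n_i+1)$ is finite, $I$ and all $n_i$ are finite. Take $Y$ and $\mathcal F$ from Theorem~\ref{thm:trap}, and let $\mathcal A$ consist of $\mathcal F$ and $\aleph_\mu$ further sets of cardinality $\aleph_\nu$, disjoint from one another and from $Y$. Then $\mathcal A$ is $m$-almost-disjoint and $|\mathcal A|=\aleph_{\nu+r}+\aleph_\mu=\aleph_\mu$. By Lemma~\ref{lem:defeat} it cannot be split.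
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since (iii) fails, $N=\sum(n_i+1)$ is finite. Since (i) fails, $\mu=\nu+\rho$ for some ordinal $\rho$. If $\rho$ is finite, put $r=\rho$; the failure of (ii) gives $N\le m(r+1)+1$. If $\rho\ge\omega$, choose a finite $r$ with $N\le m(r+1)+1$, which is possible because $m\ge1$. In both cases $\nu+r\le\mu$, and GCH gives $\mathrm G(\aleph_{\nu+s})$ for $s<r$, so Corollary~\ref{cor:local} applies.
\end{proof}

\section{The tree construction}\label{sec:base}

\begin{lemma}\label{lem:base}
Let $m\ge1$ and let $\kappa$ be an infinite cardinal. There are a set $Y$ with $|Y|=\kappa$ and a $\kappa$-colored $m$-almost-disjoint collection $\mathcal F$ of $\kappa$ subsets of $Y$, each of cardinality $\kappa$, that is an $(m+1)$-trap.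
\end{lemma}

The construction is that of Example~\ref{ex:tree} on a tree with $\kappa$ branches at each node. The wider branching makes room for the colors: each color has its own $m+1$ directions, so that the color can be read off from the fork.

\begin{proof}
\emph{Construction.} The nodes are now the finite sequences of ordinals below $\kappa$. As before $s\preceq t$ means that $t$ extends $s$; we write $s\prec t$ if also $s\ne t$, and call $s,t$ \emph{comparable} if one extends the other. Let $Y$ be the set of pairs $(s,\xi)$ with $s$ a node and $\xi<\kappa$, so $|Y|=\kappa$. For $x=(s,\xi)$ put $\pi(x)=s$, and let $U_s=\{x\in Y: s\preceq\pi(x)\}$. Fix pairwise distinct ordinals $b(\eta,l)<\kappa$ for $\eta<\kappa$ and $0\le l\le m$.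

A \emph{fork at $s$ of color $\eta$} is a set $T=\{x_0,\dots,x_m\}$ with $x_l\in U_{s^\frown b(\eta,l)}$ for $0\le l\le m$. For such $T$:
\begin{enumerate}
\item[(F1)] $s\prec\pi(x)$ for every $x\in T$;
\item[(F2)] $|T|=m+1$, and $\pi(x),\pi(x')$ are incomparable for distinct $x,x'\in T$.
\end{enumerate}
Here (F2) holds because for $l\ne l'$ the nodes $\pi(x_l)$ and $\pi(x_{l'})$ extend $s$ and differ in the entry that follows $s$. For the same reason $s$ is the longest common initial segment of $\pi(x)$ and $\pi(x')$ for any two distinct $x,x'\in T$. Since $m\ge1$, two such points exist, so the set $T$ determines $s$, which we denote by $s(T)$. It then determines $\eta$, through the entry $b(\eta,l)$ following $s$ in the node of any of its points.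

There are exactly $\kappa$ forks at each $s$: at least one of each color, and at most $\kappa$ because forks are finite subsets of $Y$. Partition $\{s\}\times\kappa$ into sets $Z_T$ of cardinality $\kappa$, one for each fork $T$ at $s$. The sets $Z_T$, taken over all forks at all nodes, are pairwise disjoint. Put $A_T=T\cup Z_T$, so $|A_T|=\kappa$ and $A_T\subseteq U_{s(T)}$. Let $\mathcal F_\eta$ consist of the $A_T$ with $T$ of color $\eta$, and let $\mathcal F=\bigcup_{\eta<\kappa}\mathcal F_\eta$.

\emph{Almost disjointness.} Let $T\ne T'$ be forks, $s=s(T)$, $s'=s(T')$. Since $Z_T\cap Z_{T'}=\emptyset$,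
\[
A_T\cap A_{T'}=(T\cap T')\cup(Z_T\cap T')\cup(T\cap Z_{T'}).
\]
If the last two sets are empty, the intersection is $T\cap T'$, which has at most $m$ points because $T$ and $T'$ are distinct $(m+1)$-sets. The danger is that $T$ and $T'$ share $m$ points and one fork also has a point in the infinite part of the other set. The tree order excludes this. Suppose, after exchanging $T$ and $T'$ if necessary, that $z\in Z_T\cap T'$. Then $\pi(z)=s$, and $s'\prec s$ by (F1) for $T'$.
\begin{itemize}
\item If $x\in T\cap Z_{T'}$, then $\pi(x)=s'$ and $s\prec s'$ by (F1) for $T$, which contradicts $s'\prec s$.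
\item If $x\in T\cap T'$, then $\pi(z)=s\prec\pi(x)$ by (F1) for $T$. So $x$ and $z$ are distinct points of $T'$ with comparable nodes, which contradicts (F2).
\item All points of $Z_T$ have node $s$, so $|Z_T\cap T'|\le1$ by (F2).
\end{itemize}
Thus $A_T\cap A_{T'}=\{z\}$, and $1\le m$. In all cases $|A_T\cap A_{T'}|\le m<\kappa$. In particular $T\mapsto A_T$ is injective, so the $\mathcal F_\eta$ are pairwise disjoint and $|\mathcal F|=\kappa$.

\emph{Types.} Let $S_1,\dots,S_k\subseteq Y$, and use the words absent and dense as in Example~\ref{ex:tree}. Let $s_0$ be the empty sequence. For $i=1,\dots,k$, let $s_i=s_{i-1}$ if $S_i$ is dense above $s_{i-1}$, and otherwise let $s_i\succeq s_{i-1}$ be a node above which $S_i$ is absent. Put $s=s_k$. As $s\succeq s_i$, each $S_i$ is dense or absent above $s$. Let $J$ be the set of $i$ for which $S_i$ is dense above $s$. We show that $J$ is an $(m+1)$-type.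

Let $\eta<\kappa$ and $\sum_{i\in J}t_i\le m+1$. Choose a function $h:\{0,\dots,m\}\to J\cup\{*\}$ that takes each value $i\in J$ exactly $t_i$ times. For each $l$ choose $x_l\in U_{s^\frown b(\eta,l)}$, with $x_l\in S_{h(l)}$ if $h(l)\in J$; this is possible by density. Then $T=\{x_0,\dots,x_m\}$ is a fork at $s$ of color $\eta$, its points $x_l$ are distinct by (F2), and so $|A_T\cap S_i|\ge t_i$ for $i\in J$. For $j\notin J$ we have $A_T\cap S_j\subseteq U_s\cap S_j=\emptyset$.
\end{proof}

\begin{remark}\label{rem:extree}
The proof of almost disjointness used only (F1), (F2), the disjointness of the $Z_T$ and the fact that all points of $Z_T$ have node $s(T)$. These hold in Example~\ref{ex:tree}, so the collection there is $3$-almost-disjoint.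
\end{remark}

\section{From $\lambda$ to $\lambda^+$}\label{sec:step}

\begin{lemma}\label{lem:step}
Let $m,N\ge1$, let $\kappa\le\lambda$ be infinite cardinals, and assume $\mathrm G(\lambda)$. Let $|Y|=\lambda$, and let $\mathcal F$ be a $\lambda$-colored $m$-almost-disjoint collection of $\lambda$ subsets of $Y$, each of cardinality $\kappa$, that is an $N$-trap. Then there are a set $Y^+$ with $|Y^+|=\lambda^+$ and a $\lambda^+$-colored $m$-almost-disjoint collection $\mathcal F^+$ of $\lambda^+$ subsets of $Y^+$, each of cardinality $\kappa$, that is an $(N+m)$-trap.
\end{lemma}

We stack $\lambda^+$ copies of $Y$: let $Y^+=\lambda^+\times Y$, call $\{\alpha\}\times Y$ the \emph{level} $\alpha$, and for $S\subseteq Y^+$ let $S[\alpha]=\{y\in Y:(\alpha,y)\in S\}$. A new member is a copy of an old member on some level $\alpha$ together with $m$ points planted on lower levels. It meets any member from a lower level only in planted points, so $m$ points can be planted without regard to what was built below. The difficulty is to plant them in sets $S_i$ that are not known in advance.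

\begin{example}\label{ex:step}
Let $m=1$, $\kappa=\lambda=\aleph_0$, let $\mathcal F$ be the $2$-trap of Lemma~\ref{lem:base}, and assume $2^{\aleph_0}=\aleph_1$. We construct $\aleph_1$ countably infinite sets, pairwise sharing at most one point, with no $2$-transversal. List the countably infinite subsets of $Y^+=\omega_1\times Y$ as $W_\beta$, $\beta<\omega_1$. On level $\alpha$ consider the at most countably many $\beta<\alpha$ with $W_\beta\subseteq\alpha\times Y$, and give each its own color $e_\alpha(\beta)<\omega$. For each $A$ of color $e_\alpha(\beta)$ form the set $(\{\alpha\}\times A)\cup\{q\}$ with $q\in W_\beta$, using different points $q$ for different $A$; as there are at most countably many such $A$ and each $W_\beta$ is infinite, the points can be chosen one after another. Two new sets from the same level meet in a copy of $A\cap A'$, and two from different levels meet at most in the planted point of the higher one.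

Let $S\subseteq Y^+$. Each $S[\alpha]$ has a $2$-type, $\{1\}$ or $\emptyset$, and one of the two occurs for all $\alpha$ in an uncountable set $K$. Suppose it is $\{1\}$. Then $S$ has a point on every level in $K$, so $S$ is infinite and $W_\beta\subseteq S$ for some $\beta$. Take $\alpha\in K$ with $\beta<\alpha$ and $W_\beta\subseteq\alpha\times Y$. Some $A$ of color $e_\alpha(\beta)$ has two points in $S[\alpha]$, and with its planted point the new set has three points in $S$. Suppose instead that the type is $\emptyset$. On each level $\alpha\in K$ some member of $\mathcal F$ misses $S[\alpha]$, so the complement of $S$ is infinite and contains some $W_\beta$. With $\alpha$ as before, some $A$ of color $e_\alpha(\beta)$ misses $S[\alpha]$, its planted point is outside $S$, and the new set misses $S$. So $S$ is not a $2$-transversal.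
\end{example}

The example explains Definition~\ref{def:trap}. Each $A\in\mathcal F$ can be used only once on level $\alpha$, since two new sets built on the same copy of $A$ would share $\kappa$ points. Up to $\lambda$ guesses compete for the members of $\mathcal F$ on that level, so $\mathcal F$ must consist of $\lambda$ disjoint parts each of which works alone. The color $e_\alpha(\beta)$ becomes known only after the type has been fixed and used to find $W_\beta$, so the type must not depend on the color. The planted points on one level must be distinct, since two sets $A,A'$ may already share $m$ points; this is why a guess must have cardinality $\lambda$. The general case adds two things. The $m$ planted points go to possibly different $S_i$, so we guess sets of $m$-tuples. And the new collection must be $\lambda^+$-colored, so each guess $\beta$ is served once for every new color $\zeta$.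

\begin{proof}[Proof of Lemma~\ref{lem:step}]
\emph{Construction.} Let $E=\lambda^+\times Y^m$. Both $Y^+$ and $E$ have cardinality $\lambda^+$; the first coordinate of an element of either set is its \emph{height}. Let $W_\beta$ $(\beta<\lambda^+)$ be given by $\mathrm G(\lambda)$ for $E$. Call $\beta$ \emph{good} if distinct elements of $W_\beta$ have distinct heights. For good $\beta$ and $1\le j\le m$ let
\[
C^\beta_j=\{(\gamma,y_j):(\gamma,y_1,\dots,y_m)\in W_\beta\}\subseteq Y^+ .
\]
Distinct elements of $W_\beta$ give points of distinct heights, so $|C^\beta_j|=\lambda$.

Fix $\alpha<\lambda^+$. A \emph{request at $\alpha$} is a pair $p=(\beta,\zeta)$ with $\beta,\zeta<\alpha$ such that $\beta$ is good and all elements of $W_\beta$ have height less than $\alpha$. There are at most $|\alpha|\cdot|\alpha|\le\lambda$ requests at $\alpha$; fix an injection $e_\alpha$ from the set of them into $\lambda$. A \emph{task at $\alpha$} is a pair $(p,A)$ with $p$ a request at $\alpha$ and $A\in\mathcal F_{e_\alpha(p)}$. Since the color classes are disjoint and $e_\alpha$ is injective,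
\begin{equation}\label{eq:once}
\text{distinct tasks at $\alpha$ have distinct sets $A$.}
\end{equation}
So there are at most $\lambda$ tasks at $\alpha$. Well-order them so that each has fewer than $\lambda$ predecessors. By recursion along this order, for the task $(p,A)$ with $p=(\beta,\zeta)$ choose successively points $q_1\in C^\beta_1,\dots,q_m\in C^\beta_m$, each different from all points chosen earlier for tasks at $\alpha$, including this one. This is possible because each task uses $m$ points, so fewer than $\lambda$ points have been used at any moment, while $|C^\beta_j|=\lambda$. Let $Q(\alpha,p,A)=\{q_1,\dots,q_m\}$. It has exactly $m$ points, all of height less than $\alpha$, and the sets $Q(\alpha,p,A)$ for a fixed $\alpha$ are pairwise disjoint. Put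
\[
B(\alpha,p,A)=(\{\alpha\}\times A)\cup Q(\alpha,p,A),
\]
a set of cardinality $\kappa$. For $\zeta<\lambda^+$ let $\mathcal F^+_\zeta$ consist of the sets $B(\alpha,p,A)$ with $\alpha<\lambda^+$ and $(p,A)$ a task at $\alpha$ whose request $p$ has second coordinate $\zeta$, and let $\mathcal F^+=\bigcup_{\zeta<\lambda^+}\mathcal F^+_\zeta$.

\emph{Almost disjointness.} Let $B=B(\alpha,p,A)$ and $B'=B(\alpha',p',A')$ come from different triples. If $\alpha=\alpha'$, then $A\ne A'$ by \eqref{eq:once}. The planted points of $B$ and of $B'$ are different and lie below level $\alpha$, so $B\cap B'=\{\alpha\}\times(A\cap A')$ has at most $m$ points. If $\alpha'<\alpha$, then all points of $B'$ have height at most $\alpha'$, so $B\cap B'\subseteq Q(\alpha,p,A)$ has at most $m$ points. The case $\alpha<\alpha'$ is the same with the roles exchanged. As $m<\kappa$, different triples give different sets. Hence the $\mathcal F^+_\zeta$ are pairwise disjoint. There are at most $\lambda^+\cdot\lambda=\lambda^+$ triples, and once $\mathcal F^+$ is shown to be a trap all $\lambda^+$ color classes are non-empty, so $|\mathcal F^+|=\lambda^+$.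

\emph{Choice of the type.} Let $S_1,\dots,S_k\subseteq Y^+$. For each $\alpha<\lambda^+$ let $J_\alpha$ be an $N$-type of $S_1[\alpha],\dots,S_k[\alpha]$ with respect to $\mathcal F$. There are $2^k$ possible values, and a finite union of sets of cardinality at most $\lambda$ has cardinality at most $\lambda$. So there is $J$ such that $K=\{\alpha<\lambda^+:J_\alpha=J\}$ has cardinality $\lambda^+$. We show that $J$ is an $(N+m)$-type of $S_1,\dots,S_k$ with respect to $\mathcal F^+$.

A planted point must not spoil the avoidance of the $S_j$ with $j\notin J$, so it must lie in
\[
V=Y^+\setminus\bigcup\{S_j: j\in\{1,\dots,k\}\setminus J\}.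
\]
Such points exist on every level $\gamma\in K$:
\begin{enumerate}
\item[(a)] for each $i\in J$ there is $y\in Y$ with $(\gamma,y)\in S_i\cap V$;
\item[(b)] there is $y\in Y$ with $(\gamma,y)\in V$.
\end{enumerate}
For (a), apply the type $J_\gamma=J$ with any color, the $i$-th demand equal to $1$ and the others equal to $0$, which is allowed as $N\ge1$. This gives $A\in\mathcal F$ that meets $S_i[\gamma]$ and misses $S_j[\gamma]$ for $j\notin J$; take $y\in A\cap S_i[\gamma]$. For (b), take all demands equal to $0$ and any $y$ in the resulting non-empty set $A$.

\emph{Meeting a demand.} Let $\zeta<\lambda^+$ and $\sum_{i\in J}t_i\le N+m$. We divide the demand between the planted points and the copy of an old member. Choose integers $0\le u_i\le t_i$ with $\sum u_i=\min(m,\sum t_i)$. Then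
\[
\sum_{i\in J}(t_i-u_i)=\max\Bigl(0,\sum_{i\in J} t_i-m\Bigr)\le N .
\]
Since $\sum u_i\le m$, there is $h:\{1,\dots,m\}\to J\cup\{*\}$ taking each value $i\in J$ exactly $u_i$ times. For $\gamma\in K$ and $1\le j\le m$ use (a) and (b) to choose $y^\gamma_j$ with $(\gamma,y^\gamma_j)\in V$, and with $(\gamma,y^\gamma_j)\in S_{h(j)}$ if $h(j)\in J$. The set
\[
G=\{(\gamma,y^\gamma_1,\dots,y^\gamma_m):\gamma\in K\}\subseteq E
\]
has exactly one element of each height in $K$, so $|G|=\lambda^+$. By the choice of the $W_\beta$, there is $\beta$ with $W_\beta\subseteq G$. This $\beta$ is good, and every point of $C^\beta_j$ has the form $(\gamma,y^\gamma_j)$, so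
\begin{equation}\label{eq:C}
C^\beta_j\subseteq V\ \text{ for all } j,\qquad C^\beta_j\subseteq S_{h(j)}\ \text{ if } h(j)\in J .
\end{equation}
The $\lambda$ heights of the elements of $W_\beta$ are bounded in $\lambda^+$ by regularity, and $K$ is unbounded. So there is $\alpha\in K$ larger than $\beta$, $\zeta$ and all these heights, and $p=(\beta,\zeta)$ is a request at $\alpha$.

Now apply the type $J_\alpha=J$ with the color $e_\alpha(p)$ and the demands $t_i-u_i$. It gives $A\in\mathcal F_{e_\alpha(p)}$ with $|A\cap S_i[\alpha]|\ge t_i-u_i$ for $i\in J$ and $A\cap S_j[\alpha]=\emptyset$ for $j\notin J$. Then $(p,A)$ is a task at $\alpha$, and $B=B(\alpha,p,A)\in\mathcal F^+_\zeta$. For $j\notin J$, the set $\{\alpha\}\times A$ misses $S_j$, and the planted points lie in $V$ by \eqref{eq:C}, so $B\cap S_j=\emptyset$. For $i\in J$, the $u_i$ distinct points $q_j$ with $h(j)=i$ lie in $S_i$ by \eqref{eq:C} and lie below level $\alpha$, so $|B\cap S_i|\ge(t_i-u_i)+u_i=t_i$. Thus $B$ satisfies \eqref{eq:type}.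
\end{proof}

This completes the proofs of Theorem~\ref{thm:trap} and Theorem~\ref{thm:main}.

\begin{remark}\label{rem:hyp}
The principle $\mathrm G(\lambda)$ enters once, to find $W_\beta\subseteq G$. The finiteness of $k$ is used twice: in Lemma~\ref{lem:base}, where an infinite sequence $s_1\preceq s_2\preceq\cdots$ need not have an upper bound among the nodes, and in Lemma~\ref{lem:step}, to find one type on $\lambda^+$ levels. By case (iii) of Theorem~\ref{thm:suff}, no collection of the kind considered defeats a splitting with $I$ infinite.
\end{remark}

\section{Further consequences of the construction}\label{sec:more}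

By Corollary~\ref{cor:local}, Theorem~\ref{thm:main} needs only $\mathrm G(\aleph_{\nu+s})$ for $s<r$, where $r$ is the finite number chosen in its proof, and for this $2^{\aleph_{\nu+s}}=\aleph_{\nu+s+1}$ for $s<r$ is enough. For $r=0$ nothing is needed.

\begin{corollary}\label{cor:zfc}
In ZFC, for $m\ge1$, the proposition $P((n_i),\aleph_\nu\to m,\aleph_\nu)$ holds if and only if $\sum(n_i+1)\ge m+2$.
\end{corollary}

\begin{proof}
If $\sum(n_i+1)\ge m+2$, apply Proposition~\ref{prop:greedy}. If $\sum(n_i+1)\le m+1$, apply Corollary~\ref{cor:local} with $r=0$.
\end{proof}

The trap of Theorem~\ref{thm:trap} depends only on $m$, $\nu$ and $r$, so one counterexample serves all systems $(n_i)$ at once, and it fails robustly.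

\begin{corollary}\label{cor:universal}
Let $m\ge1$.
\begin{enumerate}
\item[\textup{(1)}] Let $r<\omega$, assume $\mathrm G(\aleph_{\nu+s})$ for $s<r$, and let $\mathcal F$ be as in Theorem~\ref{thm:trap}. For every finite system with $\sum(n_i+1)\le m(r+1)+1$ and all sets $S_i$, each of the $\aleph_{\nu+r}$ color classes of $\mathcal F$ contains a set $A$ with $|A\cap S_i|\notin[1,n_i]$ for all $i\in I$. Thus $\aleph_{\nu+r}$ members of $\mathcal F$ escape.
\item[\textup{(2)}] Let $\mu\ge\nu+\omega$ and assume $\mathrm G(\aleph_{\nu+s})$ for all $s<\omega$. Then there is one $m$-almost-disjoint collection of $\aleph_\mu$ sets of cardinality $\aleph_\nu$ that cannot be split into subcollections with $n_i$-transversals for any finite system of finite $n_i$.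
\end{enumerate}
\end{corollary}

\begin{proof}
Part (1) is Lemma~\ref{lem:defeat} with $N=m(r+1)+1$; the escaping members are distinct because the color classes are disjoint. For (2), take the collections of Theorem~\ref{thm:trap} for all $r<\omega$ on pairwise disjoint ground sets, and add $\aleph_\mu$ sets of cardinality $\aleph_\nu$ that are disjoint from one another and from all the ground sets. The union is $m$-almost-disjoint, and it has $\aleph_\mu$ members because $\sum_{r<\omega}\aleph_{\nu+r}=\aleph_{\nu+\omega}\le\aleph_\mu$. Given a finite system of finite $n_i$, choose $r$ with $\sum(n_i+1)\le m(r+1)+1$ and apply Lemma~\ref{lem:defeat} to the $r$-th collection.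
\end{proof}

\begin{remark}\label{rem:sharp}
The number $m(r+1)+1$ in Theorem~\ref{thm:trap} cannot be raised to $m(r+1)+2$, even for $k=1$. Let $\mathcal F$ be a colored $m$-almost-disjoint collection of $\aleph_{\nu+r}$ subsets of $Y$, each of cardinality $\aleph_\nu$. By case (ii) of Theorem~\ref{thm:EH} it has an $n$-transversal $S$ with $n=m(r+1)+1$, and we may take $S\subseteq Y$. No member $A$ satisfies $A\cap S=\emptyset$ or $|A\cap S|\ge m(r+1)+2$, so neither $\emptyset$ nor $\{1\}$ is an $(m(r+1)+2)$-type of $S$. In particular the gain of $m$ points in Lemma~\ref{lem:step}, as against the $m+1$ points of a fork, is not an artifact of the construction.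
\end{remark}

\begin{thebibliography}{1}

\bibitem{split}
\emph{Splitting almost-disjoint collections of sets into},
\texttt{https://old.renyi.hu/\textasciitilde p\_erdos/1975-43.pdf}.

\end{thebibliography}
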